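# A definable forcing that is proper exactly when CH fails

Throughout, $\mathbb R=\omega^\omega$, $HC$ is the set of hereditarily countable sets, and $\mathbb C=2^{<\omega}$ is Cohen forcing, where $p'\le p$ iff $p'\supseteq p$. Smaller conditions are stronger. If a poset has no largest element, "it forces $\varphi$" means that every condition forces $\varphi$.

## 1. Specializing a chain and specializing an antichain

For a partial order $X$, let $\mathrm{Spec}(X)$ be the set of finite partial functions $r:X\to\omega$ with $r(t)\neq r(t')$ for all distinct comparable $t,t'\in\operatorname{dom} r$, ordered by reverse inclusion. Two conditions $r,r'$ are compatible iff $r\cup r'$ is a condition. Let us compute two instances.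

*A chain.* Let $X=\omega_1$ with its usual order. Any two elements are comparable, so conditions are finite injections from $\omega_1$ to $\omega$. The conditions $\{(\alpha,0)\}$, $\alpha<\omega_1$, are pairwise incompatible, so the countable chain condition fails. Worse, the generic function is an injection of $\omega_1$ into $\omega$, so $\omega_1$ becomes countable.

*An antichain.* Let $X$ have $\aleph_1$ elements, no two distinct ones comparable. Then conditions are arbitrary finite partial functions $X\to\omega$. This is the usual forcing that adds $\aleph_1$ Cohen reals, and it is c.c.c.

So one recipe gives two opposite outcomes, and what decides is the presence of an uncountable chain. The next two lemmas make this precise.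

**Lemma 1.1.** The union $f$ of a $\mathrm{Spec}(X)$-generic filter is a function from all of $X$ to $\omega$, and it is injective on every chain of $X$. Hence, if $X$ has a chain of size $\aleph_1$, then $\mathrm{Spec}(X)$ forces $|\omega_1^V|=\aleph_0$.

*Proof.* If $t\notin\operatorname{dom} r$, pick $n\notin\operatorname{ran} r$; then $r\cup\{(t,n)\}$ is a condition. So by density $f$ is total. If $t\ne t'$ are comparable, some condition in the filter has both in its domain, so $f(t)\neq f(t')$. If $B$ is a chain of size $\aleph_1$, then $f\restriction B$ injects $B$ into $\omega$. $\square$

**Lemma 1.2 (Baumgartner–Malitz–Reinhardt).** Let $X$ be a partial order in which the predecessors of every node form a countable chain. If $X$ has no uncountable chain, then $\mathrm{Spec}(X)$ is c.c.c.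

*Proof.* Suppose there is an uncountable antichain of conditions. A given finite set is the domain of only countably many conditions, so we may assume that the domains are distinct. By the $\Delta$-system lemma, and after thinning out, we get an antichain $\{r_\alpha:\alpha<\omega_1\}$ such that the domains form a $\Delta$-system, the $r_\alpha$ agree on the root (there are only countably many functions from the root to $\omega$), and the remaining parts $\{s_\alpha^1,\dots,s_\alpha^n\}$ of the domains are pairwise disjoint of a fixed size $n\ge1$.

Let $\alpha\neq\beta$. Then $r_\alpha\cup r_\beta$ is a function and is not a condition, so it takes the same value at two distinct comparable points. These points do not both lie in $\operatorname{dom} r_\alpha$, nor both in $\operatorname{dom} r_\beta$. So neither is in the root, and they are $s_\alpha^i$ and $s_\beta^j$ for some $i,j$.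

Let $U$ be a uniform ultrafilter on $\omega_1$ (all its sets are uncountable). For each $\alpha$, the set $\omega_1\setminus\{\alpha\}\in U$ is the union over the finitely many pairs $(i,j)$ of the sets $\{\beta\ne\alpha:s^i_\alpha,s^j_\beta\text{ comparable}\}$, so one of these sets is in $U$, for a pair $(i_\alpha,j_\alpha)$. Fix an uncountable $A\subseteq\omega_1$ and $(i,j)$ with $(i_\alpha,j_\alpha)=(i,j)$ for all $\alpha\in A$.

Let $\alpha,\alpha'\in A$ be distinct. The intersection of their two sets is in $U$, so for uncountably many $\beta$ the node $s^j_\beta$ is comparable to both $s^i_\alpha$ and $s^i_{\alpha'}$. These $s^j_\beta$ are distinct, and only countably many nodes are $\le s^i_\alpha$ or $\le s^i_{\alpha'}$. So some $s^j_\beta$ is above both. Then $s^i_\alpha$ and $s^i_{\alpha'}$ are predecessors of one node, hence comparable. Thus $\{s^i_\alpha:\alpha\in A\}$ is an uncountable chain, a contradiction. $\square$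

The outcome can also change when the universe grows. Suppose $S$ is a Suslin tree: a tree of height $\omega_1$ with no uncountable chain and no uncountable antichain, in which every node has extensions on all higher levels. Then $\mathrm{Spec}(S)$ is c.c.c. by Lemma 1.2. Now force with $S$ itself, turned upside down. This is c.c.c., so $\omega_1$ is preserved, and the generic branch is an uncountable chain of $S$. In the extension, $\mathrm{Spec}(S)$ is still the same set of finite functions, and by Lemma 1.1 it now collapses $\omega_1$.

In this example $S$ is an arbitrary parameter. Suppose instead that the forcing consists of reals and is given by a simple definition, and that in an extension we recompute it from its definition. Can good behavior still be lost? To ask this properly we need the right words.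

## 2. Properness and universally Baire forcings

**Definition (properness, Shelah).** A partial order $P$ is *proper* if for all sufficiently large regular $\theta$ there is a closed unbounded set of countable $M\prec H_\theta$ with $P\in M$ such that every $p\in P\cap M$ has an extension $q\le p$ that is *$M$-generic*: for every dense $D\subseteq P$ with $D\in M$, the set $D\cap M$ is predense below $q$. We use the same definition for preorders.

For example, if $P=\mathbb C$ then $\mathbb C\subseteq M$, so $D\cap M=D$ and every condition is $M$-generic. We use these textbook facts: c.c.c. forcings and $\sigma$-closed forcings are proper, and a two-step iteration of proper forcings is proper (Shelah).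

We say that $P$ *collapses $\aleph_1$ below $p$* if $p\Vdash_P|\omega_1^V|=\aleph_0$. A proper forcing never does this. Suppose $p_0\Vdash\dot f:\omega\to\omega_1^V$ is onto. Take a good $M$ with $P,p_0,\dot f\in M$ and an $M$-generic $q\le p_0$. For each $n$, the set $D_n$ of conditions that either are incompatible with $p_0$, or extend $p_0$ and decide $\dot f(n)$, is dense and in $M$. Any $r\le q$ is compatible with some $d\in D_n\cap M$. This $d$ is compatible with $p_0$, so it decides $\dot f(n)$, and the value is in $M$ by elementarity. Hence $q\Vdash\operatorname{ran}\dot f\subseteq M\cap\omega_1$, a countable set of $V$, a contradiction. In particular $\mathrm{Spec}(\omega_1)$ is not proper.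

**Definition (universally Baire sets).** A set $A\subseteq\omega^\omega$ is *universally Baire* if for every partial order $R$ there are trees $T,U$ on $\omega\times\kappa$, for some ordinal $\kappa$, such that $p[T]=A$, $p[U]=\omega^\omega\setminus A$, and in every $R$-generic extension $p[T]$ and $p[U]$ are still complementary. In a set generic extension $V[G]$, the *reinterpretation* is $A^{V[G]}=p[T]^{V[G]}$; it does not depend on the choice of such trees. The same notions apply to subsets of Polish spaces such as $\omega^\omega\times\omega^\omega$, via Borel codings.

For a small example, let $A=\{z_i:i<\omega\}$ be countable. Let $T$ be the tree of attempts to build $(z,y)$ with $y=(i,0,0,\dots)$ and $z=z_i$. Let $U$ be the tree of attempts to build $(z,y)$ with $z(y(i))\ne z_i(y(i))$ for every $i$. In every extension, $p[T]=\{z_i:i<\omega\}$ and $p[U]$ is its complement. So $A$ is universally Baire and $A^{V[G]}=A$. In contrast, the set of reals with infinitely many zeros is projected from the tree of attempts to build $(z,y)$ with $y$ strictly increasing and $z(y(n))=0$ for all $n$; its complement is projected from the tree of attempts to build $(z,y)$ with $z(n)\neq0$ for all $n\ge y(0)$. Its reinterpretation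 is the set of *all* reals of $V[G]$ with infinitely many zeros.

**Definition (universally Baire forcing).** A *universally Baire forcing on the reals* is a partial order $P$ whose underlying set is a universally Baire set of reals and whose ordering $\le_P$ and incompatibility relation $\perp_P$ are universally Baire sets of pairs of reals. In a set generic extension $V[G]$, $P^{V[G]}$ is the partial order whose underlying set, ordering and incompatibility relation are the reinterpretations of these sets.

For example, code $s\in2^n$ by the real $(s(0)+1,\dots,s(n-1)+1,0,0,\dots)$. This turns $\mathbb C$ into a poset on a countable set of reals. The three sets are countable, so by the example above (applied to pairs as well) Cohen forcing becomes a universally Baire forcing that does not change under reinterpretation.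

Let (LC) be the hypothesis "there is a proper class of measurable Woodin cardinals". We are given the following result.

**(B)** (LC + CH) Suppose that $P$ is a proper universally Baire forcing on the reals. Then $P^{V[G]}$ is proper in all set generic extensions $V[G]$.

So for definable forcings properness is not lost, if we have large cardinals and CH. The problem, taken from a volume of the Cambridge Tracts in Mathematics (http://ndl.ethernet.edu.et/bitstream/123456789/23729/1/Jindrich%20Zapletal.pdf), is whether CH can be removed from (B): does ZFC + (LC) prove that for every proper universally Baire forcing $P$ on the reals and every set generic extension $V[G]$, the forcing $P^{V[G]}$ is proper in $V[G]$?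

## 3. One forcing whose properness is equivalent to the failure of CH

The answer is no. In fact the conclusion of (B) fails in every model of ZFC + (LC) + $\neg$CH, and one forcing does it.

**Theorem 3.1 (ZFC).** There is an explicitly defined universally Baire forcing $P$ on the reals (underlying set, order and incompatibility relation are provably $\Delta^1_2$) such that in every set generic extension $V[G]$, including $V$ itself, $P^{V[G]}$ is the poset given by the same definition in $V[G]$, and

* (a) if $V[G]\models\neg\mathrm{CH}$, then $P^{V[G]}$ is proper in $V[G]$;
* (b) if $V[G]\models\mathrm{CH}$, then $P^{V[G]}$ collapses $\aleph_1$ below every condition; in particular it is not proper in $V[G]$.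

**Corollary 3.2.** If ZFC + (LC) is consistent, so is ZFC + (LC) + "some proper universally Baire forcing $P$ on the reals has $P^{V[G]}$ non-proper in some set generic extension $V[G]$".

**Corollary 3.3 (ZFC).** If every proper universally Baire forcing on the reals remains proper (that is, its reinterpretation is proper) in the extension by $\mathrm{Col}(\omega_1,\mathbb R)$, then CH holds. Hence, by (B), under (LC) the conclusion of (B) is equivalent to CH.

Here $\mathrm{Col}(\omega_1,\mathbb R)$ is the forcing with countable partial functions from $\omega_1$ to $\mathbb R$. The corollaries are derived in Section 10. Sections 4–9 prove the theorem.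

## 4. Sequences that keep pace with an enumeration of the reals

By Section 1, a way to build such a forcing is to find a tree-like order that has an uncountable chain if CH holds and none if CH fails. The tree $\mathbb R^{<\omega_1}$ of countable sequences of reals always has uncountable chains. But CH says exactly that it has an uncountable chain whose union is *onto* $\mathbb R$. So we want to keep only those sequences $t$ that are on their way to listing all reals.

"On its way" becomes a condition on $t$ alone once we have a listing $H:\omega_1\to\mathbb R$ to compare with. Say that $t$ *keeps pace with $H$* if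
$$H[\operatorname{dom} t]\subseteq\operatorname{ran} t .$$
If a chain of such $t$ has unbounded domains and $H$ is onto $\mathbb R$, then the union of the chain is onto $\mathbb R$. By hand: the empty sequence keeps pace. A sequence of length 1 keeps pace iff $t(0)=H(0)$. If $H(0)\ne H(1)$, a sequence of length 2 keeps pace iff its two entries are $H(0),H(1)$ in either order. So $(H(1),H(0))$ keeps pace while its initial segment $(H(1))$ does not. The set of these sequences is not closed under initial segments, but the predecessors of $t$ in it are among the $t\restriction\beta$, $\beta<\operatorname{dom} t$, and so form a countable chain. This is all that Lemma 1.2 asks for.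

If CH fails, there is no such $H$ in $V$, so we must add one by forcing. We add it without collapsing $\omega_1$, and we still take the sequences $t$ from $V$.

*First attempt.* Force with $\mathrm{Col}(\omega_1,\mathbb R)$ to get $H:\omega_1\to\mathbb R^V$ onto, and then with $\mathrm{Spec}$ of the set of those $t\in(\mathbb R^{<\omega_1})^V$ that keep pace with $H$. We would like to argue as follows: if this set has an uncountable chain, its union $F$ is onto $\mathbb R^V$; so CH holds in $V$. But the last inference needs $F\in V$, and here it breaks. The first forcing is $\sigma$-closed, so every $H\restriction\beta$ with $\beta<\omega_1$ is in $V$, and $H\restriction\beta$ obviously keeps pace with $H$. So $\{H\restriction\beta:\beta<\omega_1\}$ is an uncountable chain, whether or not CH holds, and the iteration always collapses $\omega_1$. The trouble is a function $F$, namely $F=H$, that is new although all its proper initial segments are in $V$.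

*The repair.* Add a Cohen real $c$ first, and let the conditions for $H$ be all countable sequences of reals of $V$ that exist in $V[c]$. Now $H$ is no longer a counterexample. Given a condition $q$ of length $\alpha$ and distinct reals $x_0,x_1\in V$, extend $q$ by putting the value $x_{c(n)}$ at $\alpha+n$. The extension is not in $V$, since $c$ can be read off from it. So by density some $H\restriction\beta$ is not in $V$. (It would not help to use only conditions from $V$ after adding $c$: then all $H\restriction\beta$ are in $V$ again.) The content of Section 5 is that not only $H$, but *every* candidate $F$ is excluded in this way.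

Here is the official construction. Let $c$ be $\mathbb C$-generic over $V$. In $V[c]$ let
$$Q=\{q:q\text{ is a function from some }\alpha<\omega_1\text{ into }\mathbb R^V\},$$
ordered by reverse inclusion; all such $q\in V[c]$ are allowed. In $V[c]$ the union of a decreasing $\omega$-sequence of conditions is a condition, so $Q$ is $\sigma$-closed. Any condition can be prolonged to any countable length and to include any given $x\in\mathbb R^V$ in its range, so the generic filter gives a function $H:\omega_1\to\mathbb R^V$ that is onto. We identify the filter with $H$: a condition $q$ is in the filter iff $q\subseteq H$. Since $\mathbb C$ is c.c.c. and $Q$ is $\sigma$-closed in $V[c]$, we have $\omega_1^V=\omega_1^{V[c][H]}$, and we write $\omega_1$ for it.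

Let $T=(\mathbb R^{<\omega_1})^V$ be the set of all $t\in V$, $t:\beta\to\mathbb R^V$, $\beta<\omega_1$, ordered by inclusion. In $V[c][H]$ put
$$S_H=\{t\in T:H[\operatorname{dom} t]\subseteq\operatorname{ran} t\},$$
with the order inherited from $T$. The forcing is
$$\mathbb I=\mathbb C*\dot Q*\mathrm{Spec}(S_{\dot H}).$$

## 5. Functions all of whose initial segments are old

We need: in $V[c][H]$, a function on $\omega_1$ whose proper initial segments are all in $V$ is in $V$.

As a warm-up, here is the proof for $V[c]$ alone. Let $F\in V[c]$ have a name $\dot F$. For every $\alpha<\omega_1$ some $p_\alpha\in c$ decides $\dot F\restriction\alpha$. Since $\mathbb C$ is countable, one $p\in c$ works for uncountably many $\alpha$. So $F$ is the union of all $g\in V$ with $p\Vdash\check g\subseteq\dot F$, and $F\in V$. This pigeonhole is not available for $Q$, which has too many conditions. The new argument uses the Cohen real and the $\sigma$-closure against each other: if $F$ were new, we could find one condition in $Q$ that makes a countable initial segment of $F$ encode $c$. Then that segment is not in $V$.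

**Lemma 5.1.** If $F\in V[c][H]$ is a function with domain $\omega_1$ and $F\restriction\alpha\in V$ for all $\alpha<\omega_1$, then $F\in V$.

*Proof.* Otherwise there are a name $\dot F$ and $d_0=(p_0,\dot q_0)\in\mathbb C*\dot Q$ forcing that $\dot F$ is a function on $\omega_1$, that all $\dot F\restriction\alpha$, $\alpha<\omega_1$, are in $V$, and that $\dot F\notin V$. Work in $V$.

**Step 1: the possible initial segments.** For $d\le d_0$ and $\alpha<\omega_1$ let $T_d(\alpha)$ be the set of functions $g$ with domain $\alpha$ such that some $d'\le d$ forces $\check g\subseteq\dot F$. It is nonempty, since $d$ has extensions deciding $\dot F\restriction\alpha$. If $\alpha<\beta$, then restriction maps $T_d(\beta)$ onto $T_d(\alpha)$. Restrictions of members of $T_d(\beta)$ are clearly in $T_d(\alpha)$. Conversely, if $d'\le d$ forces $\check g\subseteq\dot F$, some $d''\le d'$ decides $\dot F\restriction\beta$, and the decided value is a member of $T_d(\beta)$ extending $g$.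

**Step 2: there are infinitely many possibilities at some countable level.** We claim that for each $d\le d_0$ there is $\gamma_d<\omega_1$ such that $T_d(\alpha)$ is infinite whenever $\gamma_d\le\alpha<\omega_1$.

If not, $T_d(\alpha)$ is finite for unboundedly many $\alpha<\omega_1$, hence for all $\alpha<\omega_1$ because restriction is onto. The sizes $|T_d(\alpha)|$ are nondecreasing in $\alpha$. They are bounded in $\omega$: if $|T_d(\alpha_n)|\ge n$ for each $n$, then $T_d(\sup_n\alpha_n)$ maps onto every $T_d(\alpha_n)$ and is infinite, although $\sup_n\alpha_n<\omega_1$. So the sizes are constant from some $\gamma<\omega_1$ on, and for $\gamma\le\beta<\omega_1$ the restriction $T_d(\beta)\to T_d(\gamma)$, being onto between finite sets of equal size, is a bijection. Choose $g\in T_d(\gamma)$ and $d'\le d$ with $d'\Vdash\check g\subseteq\dot F$. Let $\beta\in[\gamma,\omega_1)$. If $d''\le d'$ decides $\dot F\restriction\beta$, the value is a member of $T_d(\beta)$ extending $g$, and there is only one of those. So $d'$ forces that $\dot F\restriction\beta$ is this unique extension, for every $\beta$. Hence $d'$ forces $\dot F$ to be the union of these extensions, a function in $V$. This contradicts $d'\le d_0$.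

**Step 3: a tree of conditions in which the Cohen part is recorded by $\dot F$.** We build a tree $\Sigma\subseteq\omega^{<\omega}$ and, for $s\in\Sigma$, conditions $d_s=(p_s,\dot q_s)\le d_0$ and functions $g_s\in V$ on countable ordinals with $d_s\Vdash\check g_s\subseteq\dot F$. Start with $d_\emptyset=d_0$, $g_\emptyset=\emptyset$.

Let $s\in\Sigma$ be given. Since $\mathbb C$ is countable, we can choose $\gamma<\omega_1$ with $\gamma\ge\operatorname{dom} g_s$ and $\gamma\ge\gamma_{(v,\dot q_s)}$ for all $v\le p_s$; this is the place where the countability of $\mathbb C$ is used. Enumerate $\{v\in\mathbb C:v\le p_s\}$ as $\langle v_k:k<\omega\rangle$. At step $k$: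

* If $v_k$ is compatible with some already chosen $p_{s^\frown j}$, $j<k$, then $s^\frown k\notin\Sigma$.
* Otherwise put $s^\frown k$ into $\Sigma$. The set $T_{(v_k,\dot q_s)}(\gamma)$ is infinite, so choose in it a $g_{s^\frown k}$ different from the finitely many $g_{s^\frown j}$ already chosen. Choose $d_{s^\frown k}=(p_{s^\frown k},\dot q_{s^\frown k})\le(v_k,\dot q_s)$ forcing $\check g_{s^\frown k}\subseteq\dot F$, and strengthen it so that $|p_{s^\frown k}|>|p_s|$.

Then $d_{s^\frown k}\le d_s$. The set $\{p_{s^\frown k}:s^\frown k\in\Sigma\}$ is a maximal antichain below $p_s$: each new element is below a $v_k$ incompatible with the earlier ones, and every $v\le p_s$ is some $v_k$ and is compatible with a chosen element after step $k$. Finally, for fixed $s$ the functions $g_{s^\frown k}$ are pairwise distinct with the same domain $\gamma$, so no function includes two of them.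

**Step 4: one condition in $Q$ makes $F$ encode $c$.** Let $c$ be $\mathbb C$-generic over $V$ with $p_0\in c$. By genericity, whenever $p_s\in c$ there is exactly one $k$ with $s^\frown k\in\Sigma$ and $p_{s^\frown k}\in c$. So in $V[c]$ there is a unique branch $x$ of $\Sigma$ with $p_{x\restriction n}\in c$ for all $n$. As $p_{x\restriction(n+1)}\in c$ forces $\dot q_{x\restriction(n+1)}\le\dot q_{x\restriction n}$, the conditions $\dot q_{x\restriction n}[c]$ decrease in $Q$. The sequence of these conditions is in $V[c]$, so their union $q$ is in $Q$. Let $H$ be $Q$-generic over $V[c]$ with $q\subseteq H$, and let $F$ be the realization of $\dot F$. All $d_{x\restriction n}$ are in the generic filter given by $c$ and $H$, so $g_{x\restriction n}\subseteq F$ for all $n$.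

**Step 5: decoding.** Let $\delta=\sup_n\operatorname{dom} g_{x\restriction n}$, which is $<\omega_1$ since $\omega_1$ is preserved. Since $d_0$ is in the generic filter, $F\restriction\delta\in V$. Now $x$ can be computed in $V$ by recursion from $F\restriction\delta$ and $\langle g_s:s\in\Sigma\rangle$: $x(n)$ is the unique $k$ with $(x\restriction n)^\frown k\in\Sigma$ and $g_{(x\restriction n)^\frown k}\subseteq F\restriction\delta$. So $x\in V$. Since the lengths $|p_{x\restriction n}|$ grow, $\bigcup_np_{x\restriction n}$ is the Cohen real given by $c$. So this real is in $V$, a contradiction. $\square$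

## 6. Uncountable chains in $S_H$ and CH

**Lemma 6.1.** If $V\models\neg\mathrm{CH}$, then in $V[c][H]$ the set $S_H$ has no uncountable chain.

*Proof.* Let $B\subseteq S_H$ be an uncountable chain. Distinct comparable sequences have distinct lengths, so the domains of the elements of $B$ are unbounded in $\omega_1$, and $F=\bigcup B$ is a function with domain $\omega_1$. Each $F\restriction\alpha$ is an initial segment of some $t\in B\subseteq V$, so it is in $V$. By Lemma 5.1, $F\in V$. Since the elements of $B$ keep pace with $H$,
$$\mathbb R^V=H[\omega_1]=\bigcup_{t\in B}H[\operatorname{dom} t]\subseteq\bigcup_{t\in B}\operatorname{ran} t=\operatorname{ran} F .$$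
So $F\in V$ maps $\omega_1$ onto $\mathbb R^V$, and CH holds in $V$, a contradiction. $\square$

**Proposition 6.2.**

* (a) If $\neg$CH, then $\mathbb I$ is proper.
* (b) If CH, then $\mathbb I$ forces $|\omega_1^V|=\aleph_0$.

*Proof.* (a) $\mathbb C$ is c.c.c., and $Q$ is $\sigma$-closed in $V[c]$. In $V[c][H]$, the predecessors of each $t\in S_H$ form a countable chain, and by Lemma 6.1 there is no uncountable chain; so $\mathrm{Spec}(S_H)$ is c.c.c. there by Lemma 1.2. Each of the three steps is proper, hence so is the iteration.

(b) We look for an uncountable chain in $S_H$. Let $e\in V$ map $\omega_1$ onto $\mathbb R^V$. In $V[c][H]$ let $h(\xi)=\min\{\eta:e(\eta)=H(\xi)\}$ for $\xi<\omega_1$. The set $E=\{\beta<\omega_1:h[\beta]\subseteq\beta\}$ is closed unbounded in $\omega_1$. Let $\beta\in E$. Then $e\restriction\beta\in T$, and for $\xi<\beta$ we have $H(\xi)=e(h(\xi))$ with $h(\xi)<\beta$. So $H[\beta]\subseteq e[\beta]=\operatorname{ran}(e\restriction\beta)$, that is, $e\restriction\beta\in S_H$. Thus $\{e\restriction\beta:\beta\in E\}$ is a chain of size $\aleph_1$ in $S_H$. By Lemma 1.1 applied in $V[c][H]$, where $\omega_1^V$ is still $\omega_1$, the forcing $\mathrm{Spec}(S_H)$ makes $\omega_1^V$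 countable. $\square$

The forcing $\mathbb I$ has the behavior we want. It remains to replace it by a forcing whose conditions are reals, with a simple definition.

## 7. Hereditarily countable conditions

The second coordinates of $\mathbb I$ are names. We replace them by countable nice names.

Let $\mathcal N$ be the set of sequences $N=\langle N_\xi:\xi<\alpha\rangle$, $\alpha=\mathrm{lh}(N)<\omega_1$, where each $N_\xi$ is a function from a maximal antichain $A^N_\xi$ of $\mathbb C$ into $\mathbb R$. For $c$ generic, let $N[c]$ be the function on $\alpha$ with $N[c](\xi)=N_\xi(u)$ for the unique $u\in A_\xi^N$ with $u\subset c$ (here $c$ is viewed as the Cohen real). So $N[c]\in Q$. For instance, with $\alpha=1$, $A_0^N=\{(0),(1)\}$, $N_0((i))=x_i$, we get the name for the one-term sequence with value $x_{c(0)}$.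

Two abbreviations:

* "$p\Vdash N_\xi=N'_\xi$" means: for all $u\in A^N_\xi$, $u'\in A^{N'}_\xi$, if $p,u,u'$ are pairwise comparable, then $N_\xi(u)=N'_\xi(u')$.
* "$p\Vdash N_\xi\in X$" means: $N_\xi(u)\in X$ for all $u\in A^N_\xi$ comparable with $p$.

These express the true forcing statements about $N[\dot c](\xi)$ and $N'[\dot c](\xi)$. Indeed, pairwise comparable elements of $2^{<\omega}$ have a common extension, namely the longest of them. So a violation of the combinatorial statement gives an extension of $p$ that forces the forcing statement to fail. Conversely, if the forcing statement fails for some generic real $c\supset p$, the elements of the antichains that are initial segments of $c$ are comparable with $p$ and with each other, and violate the combinatorial statement.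

Let $\mathfrak P$ be the set of triples $(p,N,r)$ such that

* $p\in\mathbb C$ and $N\in\mathcal N$;
* $r$ is a finite partial function from $\mathbb R^{<\omega_1}$ to $\omega$ taking distinct values on distinct comparable elements;
* for each $t\in\operatorname{dom} r$: $\operatorname{dom} t\le\mathrm{lh}(N)$, and $p\Vdash N_\xi\in\operatorname{ran} t$ for all $\xi<\operatorname{dom} t$.

Let $(p',N',r')\le(p,N,r)$ iff $p'\supseteq p$, $\mathrm{lh}(N')\ge\mathrm{lh}(N)$, $p'\Vdash N'_\xi=N_\xi$ for all $\xi<\mathrm{lh}(N)$, and $r'\supseteq r$. Since the abbreviations express forcing statements, this is reflexive and transitive, a preorder.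

**Definition.** A *dense embedding* between preorders is a map that preserves order and incompatibility and has dense range.

**Lemma 7.1.** The map $(p,N,r)\mapsto(p,N[\dot c],\check r)$ is an order-preserving and order-reflecting map of $\mathfrak P$ into $\mathbb I$ with dense range. Consequently it preserves incompatibility, and is a dense embedding.

*Proof.* **Step 1: the images are conditions.** If $(p,N,r)\in\mathfrak P$, then $(p,N[\dot c])$ forces $\dot H\restriction\mathrm{lh}(N)=N[\dot c]$, hence $\dot H(\xi)\in\operatorname{ran} t$ for all $t\in\operatorname{dom} r$ and $\xi<\operatorname{dom} t$. So it forces $\operatorname{dom}\check r\subseteq S_{\dot H}$ and $\check r\in\mathrm{Spec}(S_{\dot H})$.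

**Step 2: order.** In $\mathbb I$, $(p',N'[\dot c],\check r')\le(p,N[\dot c],\check r)$ means that $p'\supseteq p$, that $p'$ forces $N'[\dot c]\supseteq N[\dot c]$, and that $(p',N'[\dot c])$ forces $\check r'\supseteq\check r$. The second clause says $\mathrm{lh}(N')\ge\mathrm{lh}(N)$ and $p'\Vdash N'_\xi=N_\xi$ for $\xi<\mathrm{lh}(N)$; the third says $r'\supseteq r$. This is the order of $\mathfrak P$.

**Step 3: density.** Let $(p,\dot q,\dot r)\in\mathbb I$. A finite subset of $V$ is in $V$, so we can extend $(p,\dot q)$ to decide $\dot r=\check r$. Then $r$ is a finite partial function from $T=\mathbb R^{<\omega_1}$ to $\omega$ with distinct values on distinct comparable elements. Extend $\dot q$ to have length at least $\operatorname{dom} t$ for all $t\in\operatorname{dom} r$, and extend $p$ to decide $\operatorname{dom}\dot q=\alpha$. Call the result $(p,\dot q,\check r)$ again.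

For $\xi<\alpha$, the conditions that either are incompatible with $p$, or extend $p$ and decide $\dot q(\xi)$, are dense. Let $A_\xi$ be a maximal antichain consisting of such conditions. Let $N_\xi(u)$ be the decided value if $u\le p$, and a fixed real if $u\perp p$. Put $N=\langle N_\xi:\xi<\alpha\rangle$. Then $p\Vdash N[\dot c]=\dot q$.

We check the last clause of the definition of $\mathfrak P$. Let $t\in\operatorname{dom} r$ and $\xi<\operatorname{dom} t\le\alpha$. Since $(p,N[\dot c])$ and $(p,\dot q)$ are equivalent, $(p,N[\dot c])$ forces $\check t\in S_{\dot H}$, so it forces $N[\dot c](\xi)=\dot H(\xi)\in\operatorname{ran} t$. Then $p\Vdash N_\xi\in\operatorname{ran} t$: otherwise some $p'\le p$ forces $N[\dot c](\xi)\notin\operatorname{ran} t$, and $(p',N[\dot c])$ forces a contradiction. So $(p,N,r)\in\mathfrak P$, and its image is below $(p,\dot q,\check r)$.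

**Step 4: incompatibility.** If the images of $d,d'$ are compatible, then by density the image of some $d''\in\mathfrak P$ is below both, and since order is reflected, $d''\le d,d'$. $\square$

To define incompatibility without quantifying over all conditions, we compute it.

**Lemma 7.2.** Let $d=(p,N,r)$, $d'=(p',N',r')\in\mathfrak P$ with $\alpha=\mathrm{lh}(N)\le\mathrm{lh}(N')$. Then $d,d'$ are compatible in $\mathfrak P$ iff $r\cup r'$ is a function taking distinct values on distinct comparable elements, and there is $p''\in\mathbb C$, $p''\supseteq p\cup p'$, with $p''\Vdash N_\xi=N'_\xi$ for all $\xi<\alpha$.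

*Proof.* ($\Rightarrow$) Let $(p'',N'',r'')$ be a common lower bound. Then $p''\supseteq p\cup p'$, and for $\xi<\alpha$ we have $p''\Vdash N''_\xi=N_\xi$ and $p''\Vdash N''_\xi=N'_\xi$, so $p''\Vdash N_\xi=N'_\xi$. Also $r\cup r'\subseteq r''$.

($\Leftarrow$) We check that $(p'',N',r\cup r')\in\mathfrak P$. If $t\in\operatorname{dom} r$, then $\operatorname{dom} t\le\alpha\le\mathrm{lh}(N')$. For $\xi<\operatorname{dom} t$ we have $p''\Vdash N'_\xi=N_\xi$ and $p''\Vdash N_\xi\in\operatorname{ran} t$, hence $p''\Vdash N'_\xi\in\operatorname{ran} t$. For $t\in\operatorname{dom} r'$ the clause holds because $d'\in\mathfrak P$ and $p''\supseteq p'$. This condition is below $d$, since $p''\Vdash N'_\xi=N_\xi$ for $\xi<\alpha$, and clearly below $d'$. $\square$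

**Lemma 7.3.** $\mathfrak P\subseteq HC$, and $\mathfrak P$, $\le_{\mathfrak P}$, $\perp_{\mathfrak P}$ are $\Delta_1$-definable over $HC$ without parameters, by definitions that are uniform in all models of ZFC.

*Proof.* For $(p,N,r)\in\mathfrak P$, $N$ is a countable sequence of countable functions from subsets of $2^{<\omega}$ to reals, and $r$ is a finite function whose domain consists of countable sequences of reals. So $(p,N,r)\in HC$.

Read the definition of $\mathfrak P$ again. It says: $p\in2^{<\omega}$; $N$ is a function on an ordinal (all ordinals of $HC$ are countable); each $N_\xi$ is a function whose domain is a set of pairwise incomparable elements of $2^{<\omega}$ such that every $v\in2^{<\omega}$ is comparable with one of them, and whose values are functions from $\omega$ to $\omega$; $r$ is a finite function; the elements of $\operatorname{dom} r$ are functions from ordinals into $\omega^\omega$, the values of $r$ are in $\omega$ and are distinct at distinct comparable arguments; and $\operatorname{dom} t\le\operatorname{dom} N$, $N_\xi(u)\in\operatorname{ran} t$ for $t\in\operatorname{dom} r$, $\xi<\operatorname{dom} t$ and $u\in\operatorname{dom} N_\xi$ comparable with $p$. Apart from "finite",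 all quantifiers range over $\omega$, over $2^{<\omega}$, and over elements of the transitive closure of the triple that are reached by bounded quantification. So this part is a $\Delta_0$ formula with parameters $\omega$ and $2^{<\omega}$. The set $\omega$ is $\Delta_0$-definable. And $x=2^{<\omega}$ iff $\emptyset\in x$, $x$ is closed under $s\mapsto s^\frown0,s^\frown1$, and every element of $x$ is a function from some $n\in\omega$ to $2$; this is $\Delta_0$ in $\omega$. Substituting the definitions of these two parameters, by an existential or by a universal quantifier, gives $\Delta_1$. Finally, "$r$ is finite" is $\Sigma_1$ over $HC$ (there is a bijection with some $n\in\omega$), and so is its negation (there is an injection of $\omega$ into $r$).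

The same holds for $\le_{\mathfrak P}$. For $\perp_{\mathfrak P}$ use Lemma 7.2, with the two conditions exchanged if $\mathrm{lh}(N')<\mathrm{lh}(N)$: there $p''$ ranges over $2^{<\omega}$, and all other quantifiers are bounded as before. $\square$

## 8. Coding by reals

For $z\in\omega^\omega$ let $m\,E_z\,n$ iff $z(\langle m,n\rangle)=0$, where $\langle\cdot,\cdot\rangle$ is a recursive pairing function. Call $z$ a *code* if $E_z$ is well-founded. Then recursion gives $\pi_z$ on $\omega$ with $\pi_z(n)=\{\pi_z(m):m\,E_z\,n\}$, and we put $\pi(z)=\pi_z(0)$. For example, if $z$ is never $0$ then $\pi(z)=\emptyset$; if $z$ is $0$ only at $\langle1,0\rangle$ then $\pi_z(1)=\emptyset$ and $\pi(z)=\{\emptyset\}$.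

Every $x\in HC$ is $\pi(z)$ for some code $z$. Take a surjection $g:\omega\to\mathrm{trcl}(\{x\})$ with $g(0)=x$, and let $m\,E_z\,n$ iff $g(m)\in g(n)$. This is well-founded, and since the range of $g$ is transitive, $g$ satisfies the recursion for $\pi_z$. So $\pi_z=g$ and $\pi(z)=x$.

A condition of $\mathfrak P$ has many codes, and $\mathfrak P$ is only a preorder. We use one extra digit to get a partial order. For $z\in\omega^\omega$ let $z'(n)=z(n+1)$. Define
$$P=\{z\in\omega^\omega:z'\text{ is a code and }\pi(z')\in\mathfrak P\},$$
and for $z,w\in P$
$$z\le_Pw\iff z=w\ \text{ or }\ \big(z(0)>w(0)\ \text{and}\ \pi(z')\le_{\mathfrak P}\pi(w')\big).$$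

**Lemma 8.1.** $P$ is a partial order, $z\perp_Pw$ iff $\pi(z')\perp_{\mathfrak P}\pi(w')$, and $z\mapsto\pi(z')$ is a dense embedding of $P$ onto $\mathfrak P$. Composing it with the map of Lemma 7.1 gives a dense embedding of $P$ into $\mathbb I$.

*Proof.* Reflexivity is clear, and transitivity follows from that of $>$ and $\le_{\mathfrak P}$. If $z\le_Pw\le_Pz$ and $z\neq w$, then $z(0)>w(0)>z(0)$, which is impossible; so $\le_P$ is antisymmetric. If $u\le_Pz,w$, then $\pi(u')$ is below $\pi(z')$ and $\pi(w')$. Conversely, if $d\in\mathfrak P$ is below $\pi(z')$ and $\pi(w')$, choose $u$ with $\pi(u')=d$ and $u(0)>z(0),w(0)$; then $u\le_Pz,w$. The map preserves order by definition and is onto. Compositions of dense embeddings preserve order and incompatibility, and their range is dense because a dense subset of a dense subset is dense, here together with order preservation. $\square$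

Note that $z\mapsto\pi(z')$ does not reflect order. So we check that dense embeddings in our weak sense are good enough to transfer properness.

**Lemma 8.2.** Let $e:A\to B$ be a dense embedding of preorders. Then $A$ is proper iff $B$ is proper, and $A$ forces $|\omega_1^V|=\aleph_0$ (below every condition) iff $B$ does.

*Proof.* The second statement holds since $A$ and $B$ have the same generic extensions. For the first, let $\theta$ be large and let $M\prec H_\theta$ be countable with $A,B,e\in M$; such $M$ form a closed unbounded set. Recall that $e(a)$ and $e(a')$ compatible implies $a$ and $a'$ compatible, and, by preservation of order, conversely.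

**Step 1: if $q\in A$ is $M$-generic, so is $e(q)$.** Let $D\in M$ be dense in $B$, and let $D'=\{a\in A:\exists d\in D\ \ e(a)\le d\}\in M$. This is dense in $A$: given $a$, take $d\in D$ with $d\le e(a)$, and $a'$ with $e(a')\le d$. Then $e(a')\le e(a)$, so $a,a'$ are compatible, and any $a''\le a,a'$ is in $D'$. Now let $b\le e(q)$. Take $a$ with $e(a)\le b$. Then $e(a)\le e(q)$, so $a,q$ are compatible; let $a_1\le a,q$. Some $a_2\in D'\cap M$ is compatible with $a_1$. By elementarity $e(a_2)\le d$ for some $d\in D\cap M$. Since $e(a_1)\le b$ and $e(a_1)$ is compatible with $e(a_2)\le d$, the conditions $b$ and $d$ are compatible.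

**Step 2: if $b\in B$ is $M$-generic and $e(q)\le b$, then $q$ is $M$-generic.** Let $D\in M$ be dense in $A$. Then $e[D]\in M$ is dense in $B$: below a given element there is some $e(a)$, and below $e(a)$ there is $e(d)$ with $d\in D$, $d\le a$. By elementarity $e[D]\cap M=e[D\cap M]$. If $a\le q$, then $e(a)\le b$, so $e(a)$ is compatible with some $e(d)$, $d\in D\cap M$. So $a$ is compatible with $d$.

**Step 3: conclusion.** If $A$ is proper, $M$ is also a good model for $A$, and $b\in B\cap M$, take by elementarity $a\in A\cap M$ with $e(a)\le b$, and an $M$-generic $q\le a$. Then $e(q)\le b$ is $M$-generic by Step 1. If $B$ is proper, $M$ is also a good model for $B$, and $a\in A\cap M$, take an $M$-generic $b\le e(a)$ and $a'$ with $e(a')\le b$. Then $e(a')\le e(a)$, so $a',a$ are compatible, and any $q\le a',a$ satisfies $e(q)\le b$ and is $M$-generic by Step 2. $\square$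

**Lemma 8.3 (ZFC).** $P,\le_P,\perp_P$ are universally Baire, and their reinterpretations in any set generic extension $V[G]$ are the sets given by the same definitions in $V[G]$. The three sets are provably $\Delta^1_2$.

*Proof.* **Step 1: $\Sigma_1$ definitions of the sets and of their complements.** "$z$ is a code and $x=\pi(z)$" is $\Sigma_1$ over $HC$: there is a function on $\omega$ that satisfies the recursion for $\pi_z$ and has value $x$ at $0$. (If such a function exists, $E_z$ is well-founded, because an $E_z$-descending sequence would give an $\in$-descending one.) "$z$ is not a code" is $\Sigma_1$ over $HC$: there is an infinite $E_z$-descending sequence. So $z\in P$ iff there is $x$ such that $z'$ is a code, $x=\pi(z')$ and $x\in\mathfrak P$; and $z\notin P$ iff $z'$ is not a code, or there is $x$ such that $z'$ is a code, $x=\pi(z')$ and $x\notin\mathfrak P$. By Lemma 7.3 both are $\Sigma_1$ over $HC$. In the same way, using the $\Delta_1$-definability of $\le_{\mathfrak P}$ and $\perp_{\mathfrak P}$ and the equivalence in Lemma 8.1, the relations $\le_P$, $\perp_P$ and their complements are $\Sigma_1$ over $HC$: a pair is in the complement if one of its members is not in $P$, or if both are codes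 of conditions for which the defining relation fails.

A set of reals is $\Sigma^1_2$ iff it is $\Sigma_1$-definable over $HC$ (Jech, *Set Theory*, Lemma 25.25), uniformly in all models of ZFC. So for each $A$ among the three sets there are $\Sigma^1_2$ formulas $\varphi,\psi$ with $A=\{z:\varphi(z)\}$ and ZFC $\vdash\forall z\,(\varphi(z)\leftrightarrow\neg\psi(z))$. (For sets of pairs, $z$ stands for a pair.)

**Step 2: trees.** Let $R$ be a partial order and $\kappa\ge\max(|R|^+,\omega_1)$ a cardinal. Then $\omega_1^{V[G]}\le\kappa$ for every $R$-generic $G$: if $R$ is infinite, $|R|^+$ remains an uncountable cardinal, and if $R$ is finite, nothing is added. Write $\varphi(z)$ as "$\exists y$ (the tree $\tau_{z,y}$ is well-founded)", where $\tau_{z,y}\subseteq\omega^{<\omega}$ depends recursively on $z,y$, and membership of $s$ in $\tau_{z,y}$ depends only on $z\restriction|s|$ and $y\restriction|s|$. Enumerate $\omega^{<\omega}=\{s_i:i<\omega\}$ recursively with $|s_i|\le i$. The Shoenfield tree $T_\varphi$ consists of the finite sequences $(a,b,\gamma)$, with $a,b\in\omega^n$ and $\gamma\in\kappa^n$, such that for $i,j<n$: if $s_i,s_j$ are put into the tree $\tau$ by $a,b$ and $s_i\supsetneq s_j$, then $\gamma_i<\gamma_j$.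 Identifying $\omega\times\kappa$ with $\kappa$ we regard $T_\varphi$ as a tree on $\omega\times\kappa$. An infinite branch gives $z$, $y$ and a function from $\tau_{z,y}$ to $\kappa$ that decreases along proper extension.

Both in $V$ and in $V[G]$ we have $p[T_\varphi]=\{z:\varphi(z)\}$. A branch witnesses that $\tau_{z,y}$ is well-founded. Conversely, if $\tau_{z,y}$ is well-founded, its rank function has values below $\omega_1^{V[G]}\le\kappa$ (respectively below $\omega_1\le\kappa$), and together with the value $0$ off $\tau_{z,y}$ it gives a branch. Similarly for the tree $T_\psi$. Since $V$ and $V[G]$ are models of ZFC, $p[T_\varphi]$ and $p[T_\psi]$ are complementary in both. So $A$ is universally Baire, and $A^{V[G]}=p[T_\varphi]^{V[G]}=\{z:\varphi(z)\}^{V[G]}$. $\square$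

## 9. Proof of Theorem 3.1

By Lemma 8.3, $P$ is a universally Baire forcing on the reals with provably $\Delta^1_2$ underlying set, order and incompatibility relation, and $P^{V[G]}$ is the poset defined in $V[G]$ by the same definition. Sections 4–8 were carried out in ZFC, so they apply inside $V[G]$: there $P^{V[G]}$ densely embeds into $\mathbb I^{V[G]}$, the iteration computed in $V[G]$.

If $V[G]\models\neg$CH, then $\mathbb I^{V[G]}$ is proper by Proposition 6.2(a), and $P^{V[G]}$ is proper by Lemma 8.2. If $V[G]\models$ CH, then $\mathbb I^{V[G]}$ forces $\aleph_1$ to be collapsed by Proposition 6.2(b), and by Lemma 8.2 so does $P^{V[G]}$, below every condition. By Section 2, proper forcings never collapse $\aleph_1$, so $P^{V[G]}$ is not proper. $\blacksquare$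

## 10. Large cardinals in Cohen extensions, and CH in (B)

For Corollary 3.2 we need a model of (LC) and $\neg$CH. Adding $\aleph_2$ Cohen reals to a model of (LC) gives one, because small forcing does no harm to the cardinals in (LC). We recall that $\delta$ is *Woodin* if for every $f:\delta\to\delta$ there are $\kappa<\delta$ with $f[\kappa]\subseteq\kappa$ and an elementary $j:V\to M$, given by an extender, with critical point $\kappa$ and $V_{j(f)(\kappa)}\subseteq M$. Measurable cardinals and Woodin cardinals are inaccessible.

**Lemma 10.1.** If $\delta$ is measurable (Woodin) and $R$ is a partial order with $|R|<\delta$, then $\delta$ is measurable (Woodin) in $V^R$.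

*Proof.* Replacing $R$ by an isomorphic copy we may assume $R\in V_\delta$. Let $G$ be $R$-generic.

**Step 1: lifting embeddings.** Let $j:V\to M$ be elementary with $R\in V_{\mathrm{crit}(j)}$. Then $j(R)=R$, and $j(p)=p$ for $p\in R$. If $p\in G$ forces $\chi(\tau)$, then in $M$ the same $p$ forces $\chi(j(\tau))$. So $j^*(\tau_G)=j(\tau)_G$ is well defined and is an elementary $j^*:V[G]\to M[G]$ extending $j$.

**Step 2: measurable.** Take $j$ with critical point $\delta$ and consider $\{X\subseteq\delta:\delta\in j^*(X)\}$ in $V[G]$. This is an ultrafilter. It is $\delta$-complete, since $j^*(\langle X_i:i<\gamma\rangle)=\langle j^*(X_i):i<\gamma\rangle$ for $\gamma<\delta$. It is nonprincipal, since $j^*(\{\alpha\})=\{\alpha\}\not\ni\delta$ for $\alpha<\delta$.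

**Step 3: Woodin, choice of the embedding.** Let $f:\delta\to\delta$ in $V[G]$, and let $\omega\le\rho<\delta$ with $R\in V_\rho$. For each $\alpha<\delta$, a name for $f$ leaves at most $|R|<\delta$ possible values for $f(\alpha)$. Since $\delta$ is regular and a limit cardinal, there is $g:\delta\to\delta$ in $V$ with $g\ge f$ pointwise and all values of $g$ uncountable cardinals above $\rho$. By Woodinness in $V$ there are $\kappa<\delta$ with $g[\kappa]\subseteq\kappa$ and an elementary $j:V\to M$, given by an extender, with critical point $\kappa$ and $V_\lambda\subseteq M$, where $\lambda=j(g)(\kappa)$. Then $\kappa>g(0)>\rho$, so $R\in V_\kappa$ and $j$ lifts to $j^*:V[G]\to M[G]$. Since $f\le g$, we have $f[\kappa]\subseteq\kappa$ and $j^*(f)(\kappa)\le j(g)(\kappa)=\lambda$.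

The lifted embedding is again given by an extender. If $\nu$ is the length of the extender for $j$, every element of $M$ is $j(h)(a)$ for some $h\in V$ and finite $a\subseteq\nu$. An element of $M[G]$ is then of the form $(j(h)(a))_G=j^*(h^*)(a)$, where $h^*\in V[G]$, $h^*(x)=h(x)_G$ whenever $h(x)$ is an $R$-name. So $j^*$ is the embedding given by the extender of length $\nu$ derived from it in $V[G]$.

**Step 4: $V_\lambda^{V[G]}\subseteq M[G]$.** We show by induction on $\beta$ that every element of $V_\beta^{V[G]}$ has a name in $V_{\rho+\omega\cdot\beta}$. For $\beta=0$ and for limit $\beta$ this is clear. At a successor, let $x=\sigma_G\subseteq V_\beta^{V[G]}$. By the induction hypothesis and the forcing theorem, $x$ has the name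
$$\{(\nu,p):\nu\in V_{\rho+\omega\cdot\beta}\text{ a name},\ p\in R,\ p\Vdash\nu\in\sigma\}.$$
Its elements are pairs of members of $V_{\rho+\omega\cdot\beta}$, so the name is in $V_{\rho+\omega\cdot\beta+3}\subseteq V_{\rho+\omega\cdot(\beta+1)}$.

By elementarity, $\lambda$ is an uncountable cardinal above $j(\rho)=\rho$ in $M$. So $\beta<\lambda$ implies $\rho+\omega\cdot\beta<\lambda$, and every element of $V_\lambda^{V[G]}$ has a name in $V_\lambda\subseteq M$. Hence $V_\lambda^{V[G]}\subseteq M[G]$, and as $j^*(f)(\kappa)\le\lambda$, the embedding $j^*$ is as required for $f$. $\square$

**Proof of Corollary 3.2.** Start with a model of ZFC + (LC) and add $\aleph_2$ Cohen reals, by a forcing of size $\aleph_2$. By Lemma 10.1 every measurable Woodin cardinal above $\aleph_2$ is still measurable and Woodin, so (LC) still holds, and CH fails. Call this model $V$. By Theorem 3.1(a), $P$ is proper in $V$. Now force with $\mathrm{Col}(\omega_1,\mathbb R)$. It is $\sigma$-closed, so it adds no reals and preserves $\omega_1$, and its generic function maps $\omega_1$ onto $\mathbb R$. So CH holds in the extension $V[G]$, and by Theorem 3.1(b) $P^{V[G]}$ is not proper in $V[G]$. $\square$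

**Proof of Corollary 3.3.** Suppose CH fails. Then $P$ is proper by Theorem 3.1(a). But $\mathrm{Col}(\omega_1,\mathbb R)$ forces CH, so by Theorem 3.1(b) the reinterpretation of $P$ in that extension is not proper. This proves the first statement. In particular, if the conclusion of (B) holds, then CH holds. Under (LC), the converse is (B). $\square$

In these two proofs the extension $V[G]$ by $\mathrm{Col}(\omega_1,\mathbb R)$ has no new reals, hence no new hereditarily countable sets. Since $P$ is defined over $HC$, the poset $P^{V[G]}$ is literally the same set with the same order as $P$. No condition is added. What $V[G]$ adds is an enumeration $e$ of $\mathbb R$ in length $\omega_1$, all of whose proper initial segments were in $V$ already. Since $e$ belongs to the new ground model $V[G]$, the sequences $e\restriction\beta$ form an uncountable chain in $S_H$ for $\beta$ in a closed unbounded set, as in the proof of Proposition 6.2(b).
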